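# Infinite Blaschke products with prescribed derivative at their zeros

Throughout, $\mathbb D=\{z\in\mathbb C:|z|<1\}$, and $H^\infty$ is the algebra of bounded analytic functions on $\mathbb D$ with the supremum norm.

## 1. Blaschke products, inner functions and outer functions

**Blaschke product.** Let $\{a_n\}_{n\ge1}$ be pairwise distinct nonzero points of $\mathbb D$ with $\sum_n(1-|a_n|)<\infty$ (the Blaschke condition). The infinite Blaschke product with these zeros is
$$B(z)=\prod_{n=1}^{\infty}\frac{\bar a_n}{|a_n|}\cdot\frac{a_n-z}{1-\bar a_n z},\qquad z\in\mathbb D. \tag{1}$$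
It converges locally uniformly and has simple zeros exactly at the $a_n$. We call (1) the *normalized form*. Finite Blaschke products are defined with finitely many factors; when we speak of a Blaschke product in general we also allow repeated zeros, a factor $z$ for a zero at the origin, and a unimodular constant in front. *Example.* For $a_n=1-2^{-n}$ we have $\sum(1-|a_n|)=1$, and (1) is $\prod_n\frac{a_n-z}{1-a_nz}$.

**Pseudohyperbolic distance.** For $z,\zeta\in\mathbb D$ put $\rho(z,\zeta)=\left|\frac{z-\zeta}{1-\bar\zeta z}\right|$. It is invariant under the automorphisms of $\mathbb D$, and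
$$1-\rho(z,\zeta)^2=\frac{(1-|z|^2)(1-|\zeta|^2)}{|1-\bar\zeta z|^2}. \tag{2}$$
*Example.* $\rho(z,0)=|z|$, and for $0<x,y\le1$ we have $\rho(1-x,1-y)=\frac{|x-y|}{x+y-xy}$.

We shall need one form of the triangle inequality:
$$\rho(z,\zeta)\ge|\rho(z,a)-\rho(\zeta,a)| . \tag{3}$$
By invariance we may take $a=0$. Since $|1-\bar\zeta z|\ge1-|\zeta||z|$, formula (2) gives $1-\rho(z,\zeta)^2\le1-\rho(|z|,|\zeta|)^2$, so $\rho(z,\zeta)\ge\rho(|z|,|\zeta|)\ge\big||z|-|\zeta|\big|$.

**Derivative at a zero.** Let $B$ have simple zeros $a_n$. The $n$-th factor of $B$ has derivative of modulus $1/(1-|a_n|^2)$ at $a_n$, and the other factors have moduli $\rho(a_n,a_k)$ there. Hence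
$$(1-|a_n|^2)\,|B'(a_n)|=\prod_{k\ne n}\rho(a_n,a_k). \tag{4}$$
*Example.* If $B(z)=z$, both sides are $1$ (an empty product on the right).

**Interpolating Blaschke product.** A Blaschke product $b$ with distinct zeros $z_1,z_2,\dots$ (finitely or infinitely many) is *interpolating* if
$$\delta(b)=\inf_j\prod_{k\ne j}\rho(z_j,z_k)>0 .$$
*Example.* The zeros $a_n=1-2^{-n}$ give an interpolating product. Indeed for $m>n$,
$$\rho(a_n,a_m)=\frac{2^{-n}-2^{-m}}{2^{-n}+2^{-m}-2^{-n-m}}\ge\frac{1-2^{-(m-n)}}{1+2^{-(m-n)}},$$
so each product in the definition is at least $\prod_{j\ge1}\left(\frac{1-2^{-j}}{1+2^{-j}}\right)^2>0$. The square of this product is a finite product of interpolating Blaschke products, but is not interpolating, since its zeros are double.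

**Inner function.** By Fatou's theorem every function in $H^\infty$ has nontangential limits a.e. on the circle. A function in $H^\infty$ is *inner* if these limits have modulus $1$ a.e.; it then satisfies $|B|\le1$ in $\mathbb D$. Blaschke products are inner. If $\mu$ is a positive singular measure on the circle, the *singular inner function*
$$S_\mu(z)=\exp\Big(-\int\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\Big)$$
is inner and zero-free. *Example.* If $\mu$ has mass $p>0$ at the point $1$ and nothing else, we get the *atomic* singular inner function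
$$S_p(z)=\exp\Big(-p\,\frac{1+z}{1-z}\Big).$$
It is analytic across the circle away from $1$, with $|S_p|=1$ there, and $S_p(r)\to0$ as $r\to1^-$.

We use two textbook facts. First, every inner function is $\lambda\,b\,S_\mu$ with $|\lambda|=1$, $b$ a Blaschke product (possibly finite or trivial), and $\mu$ a positive singular measure (possibly $0$). Second, for $\mu$-almost every $\zeta$ the Poisson integral of $\mu$ tends to $+\infty$ along the radius to $\zeta$. Since $-\log|S_\mu|$ is that Poisson integral, $S_\mu(r\zeta)\to0$ as $r\to1$ for $\mu$-a.e. $\zeta$.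

**Outer function.** For real $u\in C[0,2\pi]$ (we do not ask that $u(0)=u(2\pi)$) put
$$V_u(z)=\frac1{2\pi}\int_0^{2\pi}\frac{e^{is}+z}{e^{is}-z}\,u(s)\,ds,\qquad O_u=e^{V_u}.$$
Then $\log|O_u|$ is the Poisson integral of $u$. So if $|u|\le\delta$, then $e^{-\delta}\le|O_u|\le e^\delta$ in $\mathbb D$, and $|O_u(e^{it})|=e^{u(t)}$ for a.e. $t$. *Example.* For $u(t)=\cos t$ we have $V_u(z)=z$ and $O_u(z)=e^z$, with $|O_u(e^{it})|=e^{\cos t}$.

The map $u\mapsto O_u$ is Lipschitz in the mean: if $|u|,|v|\le\delta$, then
$$\|O_u-O_v\|_{L^2(0,2\pi)}\le e^\delta\sqrt2\,\|u-v\|_{L^2(0,2\pi)}. \tag{5}$$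
To see this, put $g=u-v$, with Fourier coefficients $\hat g(n)$. Then $V_u-V_v=V_g=\hat g(0)+2\sum_{n\ge1}\hat g(n)z^n$, and because $g$ is real,
$$\|V_g\|_2^2=2\pi\Big(|\hat g(0)|^2+4\sum_{n\ge1}|\hat g(n)|^2\Big)\le2\cdot2\pi\Big(|\hat g(0)|^2+2\sum_{n\ge1}|\hat g(n)|^2\Big)=2\|g\|_2^2 .$$
Moreover $|e^\alpha-e^\beta|\le e^\delta|\alpha-\beta|$ when $\operatorname{Re}\alpha,\operatorname{Re}\beta\le\delta$ (integrate $e^\omega$ along the segment). Apply this with $\alpha=V_u$, $\beta=V_v$ a.e. on the circle.

**Half-plane coordinate.** Let $\mathbb H=\{\operatorname{Im}w>0\}$ and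
$$z=\tau(w)=\frac{w-i}{w+i},\qquad w=i\,\frac{1+z}{1-z},\qquad\tau'(w)=\frac{2i}{(w+i)^2}.$$
Then $\tau(0)=-1$, $\tau(i)=0$, $\tau(\infty)=1$. The point $e^{it}$, $0<t<2\pi$, corresponds to $x(t)=-\cot(t/2)\in\mathbb R$, and $dt=\frac{2\,dx}{1+x^2}$. Since $\frac{1+z}{1-z}=-iw$,
$$S_p=e^{ipw},\qquad|S_p|=e^{-p\operatorname{Im}w}. \tag{6}$$
*Example.* The half-line $w=iy$, $y>0$, corresponds to the diameter $z=\frac{y-1}{y+1}\in(-1,1)$, and there $S_p=e^{-py}$.

## 2. Equal derivatives at all zeros: two zeros, then finitely many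

The question, Question 2 of "A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$", is this: **is there an infinite Blaschke product (1) with simple zeros such that $B'(a_1)=B'(a_2)=\cdots=B'(a_n)=\cdots$?**

For one zero there is nothing to check. For two zeros, let $B=\omega\,\frac{a_1-z}{1-\bar a_1z}\cdot\frac{a_2-z}{1-\bar a_2z}$ with $|\omega|=1$. Then
$$B'(a_1)=-\omega\,\frac{a_2-a_1}{(1-|a_1|^2)(1-\bar a_2a_1)},\qquad B'(a_2)=-\omega\,\frac{a_1-a_2}{(1-|a_2|^2)(1-\bar a_1a_2)} .$$
If these agree, comparing moduli gives $|a_1|=|a_2|$. What remains is $1-\bar a_1a_2=-(1-\bar a_2a_1)$, that is, $\operatorname{Re}(\bar a_1a_2)=1$, which is impossible in $\mathbb D$. Notice the opposite signs of the numerators: derivatives at two nearby zeros tend to point in opposite directions. The same obstruction holds for any finite number of zeros.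

**Proposition 1 (the known finite case).** If $B$ is a finite Blaschke product with simple zeros $a_1,\dots,a_N$, $N\ge 1$, and $B'(a_1)=\dots=B'(a_N)$, then $N=1$.

*Proof.* Let $P(z)=\prod(z-a_k)$ and $P^*(z)=\prod(1-\bar a_kz)$, so $B=\omega P/P^*$ with $|\omega|=1$. The hypothesis says $P'(a_k)=c'P^*(a_k)$ for all $k$, with one constant $c'$. The polynomial $P'-c'P^*$ has degree at most $N$ and vanishes at the $N$ distinct points $a_k$, so it equals $\kappa P$. The coefficient of $z^N$ in $P^*$ is $(-1)^N\prod\bar a_k=\overline{P(0)}$, so $\kappa=-c'\,\overline{P(0)}$ and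
$$P'=c'\big(P^*-\overline{P(0)}\,P\big).$$
Here $c'\ne0$ since $P'\not\equiv0$. On $|z|=1$ we have $|P|=|P^*|>0$, and $|P(0)|=\prod|a_k|<1$, so $|\overline{P(0)}P|<|P^*|$ there. By Rouché's theorem $P^*-\overline{P(0)}P$ has as many zeros in $\mathbb D$ as $P^*$, namely none. But by the Gauss–Lucas theorem all $N-1$ zeros of $P'$ lie in the convex hull of the $a_k$, which is inside $\mathbb D$. Hence $N-1=0$. $\square$

For infinite products the answer is the opposite one.

**Theorem 1.** There is an infinite Blaschke product, of the form (1), with simple nonzero zeros $a_n$ and $B'(a_1)=B'(a_2)=\cdots$.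

**Theorem 2.** (a) Let $F\in H^\infty$ with $\inf_{\mathbb D}|F|>0$. There are an infinite Blaschke product $b$ of the form (1), with simple nonzero zeros $a_n$, and $\lambda$ with $|\lambda|=1$, such that $\lambda b'(a_n)=F(a_n)$ for all $n$.
(b) For every $c\in\mathbb C\setminus\{0\}$ there is an infinite Blaschke product $B$ of the form (1), with simple nonzero zeros, such that $B'(a_n)=c$ for all $n$.

The value $c=0$ is impossible when the zeros are simple, so the set of possible common values is exactly $\mathbb C\setminus\{0\}$.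

**Theorem 3.** If $B$ is an infinite Blaschke product with simple zeros and $B'(a_n)=F(a_n)$ for all $n$, where $F\in H^\infty$ (for example $F\equiv c$), then $B$ is not a finite product of interpolating Blaschke products.

## 3. Why widely spaced zeros fail

The obvious plan is to place the zeros one at a time, very far apart, so that each new zero hardly disturbs the derivatives at the old ones, and then to correct by small moves. Formula (4) stops this at once. If $B'(a_n)=c$ for all $n$, then
$$\prod_{k\ne n}\rho(a_n,a_k)=|c|\,(1-|a_n|^2)\longrightarrow0\qquad(n\to\infty).$$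
So $B$ cannot be interpolating: the zeros must crowd each other, more and more so towards the circle. One might hope to crowd them mildly, say by superposing finitely many interpolating sequences, which (4) alone does not forbid. Theorem 3 says that this fails as well. We therefore do not place the zeros ourselves, and instead look for an equation that forces the derivative.

## 4. The equation $GH'=c$ and the modulus condition on the circle

Suppose $B$ has simple zeros and $B'=c$ at each of them. Then $g=(B'-c)/B$ has only removable singularities, so $B'=gB+c$ with $g$ analytic in $\mathbb D$. Solve this linear equation with the integrating factor $G=\exp\int_0^zg$. Writing $B=GH$ we get $B'=G'H+GH'=gB+GH'$, so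
$$B=GH,\qquad G\text{ zero-free},\qquad GH'=c. \tag{7}$$
Conversely, (7) gives $B'=G'H+c$, and zeros of $B$ are zeros of $H$, so $B'=c$ at every zero of $B$. Thus the derivative condition is exactly (7), and all the work goes into making $GH$ a Blaschke product with infinitely many zeros. In particular we need $|G||H|=1$ a.e. on the circle.

*First choice: $G=S_p$.* Then $H'=c/S_p$, and we would need $|H|=1$ on the circle. This never happens when $c\ne0$. On the circle, $h(t)=H(e^{it})$ satisfies $h'(t)=c\,ie^{it}e^{-ipx(t)}$ on $(0,2\pi)$, so $|h'|=|c|$. If $|h|\equiv1$, then $h'/h$ is continuous, purely imaginary and of modulus $|c|$, so it is a constant $i\kappa$, and $h(t)=h(\pi)e^{i\kappa(t-\pi)}$. Comparing the two expressions for $h'$ shows that $t-px(t)-\kappa t$ is constant modulo $2\pi$, hence constant by continuity. Then $p\cot(t/2)$ would be affine on $(0,2\pi)$, but it is unbounded there.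

*Second choice: repair the modulus with an outer function.* Take $G=1/O$ with $O$ outer, $H'=cO$, and ask that $|O|=|H|$ on the circle. Suppose this holds with $O=O_u$, $|u|\le\delta$. Then $H'$ is bounded, so $H$ extends continuously to the closed disc, and $|H|\ge e^{-\delta}$ on the circle. Hence $H$ has finitely many zeros, and $|B|\ge\frac12e^{-2\delta}$ near the circle, so the inner function $B$ has no singular factor. It is a finite Blaschke product up to a constant, and Proposition 1 leaves at most one zero.

*Both together.* Take $G=S_p/O$, so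
$$B=\frac{S_p}{O}\,H,\qquad H'=\frac{c\,O}{S_p},\qquad|O|=|H|\ \text{ on the circle}. \tag{8}$$
The factor $1/S_p$ in $H'$ makes $H$ large near the point $1$ inside the disc, which leaves room for infinitely many zeros, while it has modulus $1$ on the circle. The difficulty is that (8) is circular: $H$ depends on $O$, and $O$ must have the modulus of $H$. But a circular requirement is a fixed-point equation. Given $u$, form $O_u$, integrate along the circle to get boundary values $h_u$ of $H$, and ask that $\log|h_u|=u$.

Here is the precise setup, with $c$ replaced by a function $F$. Let $F\in H^\infty$ with $m\le|F|\le M$ in $\mathbb D$, where $m>0$, and let $p>0$. For real $u\in C[0,2\pi]$ and $t\in[0,2\pi]$ define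
$$h_u(t)=1+\int_\pi^tF(e^{is})\,O_u(e^{is})\,\frac{ie^{is}}{S_p(e^{is})}\,ds. \tag{9}$$
If $|u|\le\delta$, the integrand has modulus at most $Me^\delta$ a.e., so $h_u$ is Lipschitz. If $h_u$ has no zeros on $[0,2\pi]$, put $Tu=\log|h_u|\in C[0,2\pi]$.

## 5. A fixed point of $T$ yields a Blaschke product

**Lemma 1.** Suppose $u\in C[0,2\pi]$ is such that $h_u$ has no zeros and $Tu=u$. Let $\delta=\|u\|_\infty$. Put
$$f(w)=F(\tau(w))\,O_u(\tau(w))\,\frac{2i}{(w+i)^2},\qquad H(w)=1+\int_0^wf(\omega)e^{-ip\omega}\,d\omega\quad(w\in\mathbb H),$$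
and $B=S_pH/O_u$, with $H$ also regarded as a function of $z$. Then $B$ is a unimodular constant times a Blaschke product with infinitely many zeros, and $B(a)=0$ implies $B'(a)=F(a)\ne0$. If moreover $H(i)\ne0$, then $B(0)\ne0$.

*Proof.* We use throughout that
$$\frac{2me^{-\delta}}{|w+i|^2}\le|f(w)|\le\frac{2Me^\delta}{|w+i|^2},\qquad|e^{-ipw}|=e^{p\operatorname{Im}w}. \tag{10}$$

**Step 0: $H$ is well defined up to $\mathbb R$, and its boundary values are $h_u$.** Let $A$ be a primitive of $f(\omega)e^{-ip\omega}$ in $\mathbb H$. In the strip $0<\operatorname{Im}w<1$ we have $|A'|\le2Me^\delta e^p$, since $|w+i|\ge1$. The strip is convex, so $A$ is Lipschitz there and extends continuously to $\mathbb R$. The integral from $0$ means $H=1+A-A(0)$; thus $H$ is analytic in $\mathbb H$ and continuous on $\mathbb H\cup\mathbb R$.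

For $0<\varepsilon<1$, integrating along $\operatorname{Im}\omega=\varepsilon$ gives
$$A(x+i\varepsilon)-A(i\varepsilon)=\int_0^xf(\xi+i\varepsilon)e^{-ip(\xi+i\varepsilon)}\,d\xi .$$
As $\varepsilon\to0$, the left side tends to $A(x)-A(0)$. Since $\tau$ is conformal at $\xi$, the point $\tau(\xi+i\varepsilon)$ tends to $\tau(\xi)$ nontangentially, so $f(\xi+i\varepsilon)$ tends to the boundary value $f(\xi)$ for a.e. $\xi$. The integrands are bounded by $2Me^\delta e^p$ on a bounded interval. By dominated convergence,
$$H(x)=1+\int_0^xf(\xi)e^{-ip\xi}\,d\xi .$$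
Now substitute $e^{is}=\tau(\xi)$. Then $ie^{is}ds=\tau'(\xi)d\xi$, $S_p(e^{is})=e^{ip\xi}$, and $s=\pi$ corresponds to $\xi=0$. The integral becomes the one in (9), so $H(x(t))=h_u(t)$. Since $Tu=u$,
$$|H(x(t))|=e^{u(t)}\qquad(0<t<2\pi). \tag{11}$$

**Step 1: $B$ is inner.** The aim is to bound $H$ by a multiple of $e^{p\operatorname{Im}w}$, which $S_p$ then cancels. For $w=x+iy$,
$$H(w)=H(x)+\int_0^yf(x+is)\,e^{-ip(x+is)}\,i\,ds .$$
By (11), $|H(x)|\le e^\delta$. By (10), $|f(x+is)|\le2Me^\delta/(1+s)^2$. Hence
$$|H(w)|\le e^\delta+e^{py}\int_0^\infty\frac{2Me^\delta}{(1+s)^2}\,ds\le e^\delta(1+2M)e^{py}.$$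
So $|B|=e^{-py}|H|/|O_u|\le e^{2\delta}(1+2M)$, and $B\in H^\infty$. A.e. on the circle $|S_p|=1$ and $|H|=e^u=|O_u|$, so $|B|=1$. Thus $B$ is inner and $|B|\le1$.

**Step 2: the derivative at the zeros.** By the chain rule,
$$\frac{dH}{dz}=\frac{f(w)e^{-ipw}}{\tau'(w)}=\frac{FO_u}{S_p},\qquad\text{so}\qquad B'=\Big(\frac{S_p}{O_u}\Big)'H+F .$$
Since $S_p/O_u$ is zero-free, $B(a)=0$ forces $H(a)=0$, and then $B'(a)=F(a)\ne0$.

**Step 3: $B$ has no singular factor.** Write $B=\lambda bS_\mu$ with $|\lambda|=1$, so $|B|\le|S_\mu|$. We first confine $\mu$ to the point $1$, then remove it. Let $\zeta=e^{it}\ne1$. As $r\to1$ we have $|S_p(r\zeta)|\to1$ and $H\to H(x(t))$, so by (11)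
$$\liminf_{r\to1}|B(r\zeta)|\ge e^{-\delta}|H(x(t))|\ge e^{-2\delta}>0 .$$
But $S_\mu(r\zeta)\to0$ for $\mu$-a.e. $\zeta$. Hence $\mu$ is carried by $\{1\}$, and $S_\mu=S_q$ for some $q\ge0$ (with $S_0=1$). By (6), $|B|\le e^{-q\operatorname{Im}w}$, and therefore
$$|H|=|B|\,|O_u|\,e^{p\operatorname{Im}w}\le e^\delta e^{(p-q)\operatorname{Im}w}.$$
So a positive $q$ would make $H$ grow more slowly than its derivative, which we know from below. Let $y>2$. Cauchy's estimate on $\{|w-iy|\le1\}$, together with (10), gives
$$2me^{-\delta}(1+y)^{-2}e^{py}\le|f(iy)|e^{py}=\Big|\frac{dH}{dw}(iy)\Big|\le e^{\delta+|p-q|}e^{(p-q)y}.$$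
Hence $e^{qy}\le C(1+y)^2$ for all $y>2$, with $C$ independent of $y$. This forces $q=0$, and $B=\lambda b$.

**Step 4: there are infinitely many zeros.** We show that $B$ tends to $0$ along a radius. Since $H(0)=1$,
$$|B(\tau(iy))|\le e^\delta e^{-py}|H(iy)|\le e^\delta\Big(e^{-py}+2Me^\delta\int_0^y\frac{e^{-p(y-s)}}{(1+s)^2}\,ds\Big).$$
The part of the integral over $s\le y/2$ is at most $\frac y2e^{-py/2}$, and the part over $s\ge y/2$ is at most $\frac1{p(1+y/2)^2}$. Both tend to $0$ as $y\to\infty$. So $B(r)\to0$ as $r\to1^-$ along the reals. A finite Blaschke product, or a unimodular constant, is continuous at $1$ with modulus $1$ there. Hence $b$ has infinitely many zeros.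

Finally, $B(0)=S_p(0)H(i)/O_u(0)$, which is nonzero if $H(i)\ne0$. $\square$

## 6. A small constant: contraction and Theorem 1

It remains to find a fixed point. If $F$ is a small constant, $h_u$ stays near $1$ and $T$ is a contraction. Take $p=1$, $F\equiv c=\frac1{40}$ and
$$K=\{u\in C[0,2\pi]\text{ real}:\|u\|_\infty\le\log2\},$$
a complete metric space.

**Step 1: $T$ maps $K$ into $K$.** For $u\in K$ we have $|O_u|\le2$, so by (9) $|h_u-1|\le2\pi c<\frac12$. Hence $\frac12\le|h_u|\le\frac32$; in particular $h_u$ has no zeros and $|Tu|\le\log2$.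

**Step 2: $T$ is a contraction.** Let $u,v\in K$. The interval of integration in (9) has length at most $\pi$. By Cauchy–Schwarz and (5) with $e^\delta=2$,
$$|h_u-h_v|\le c\sqrt\pi\,\|O_u-O_v\|_{L^2}\le c\sqrt\pi\cdot2\sqrt2\cdot\sqrt{2\pi}\,\|u-v\|_\infty=4\pi c\,\|u-v\|_\infty .$$
On $[\frac12,\infty)$ the logarithm is Lipschitz with constant $2$. So $\|Tu-Tv\|_\infty\le8\pi c\,\|u-v\|_\infty$, and $8\pi c=\pi/5<1$.

**Step 3: $0$ is not a zero.** Banach's theorem gives $u\in K$ with $Tu=u$. For the corresponding $H$, integrating along the segment from $0$ to $i$, where $|f(is)|\le\frac{2\cdot2c}{(1+s)^2}$,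
$$|H(i)-1|\le\int_0^1\frac{2\cdot2c}{(1+s)^2}\,e^s\,ds\le4ec\cdot\frac12=2ec<1 .$$
So $H(i)\ne0$.

**Step 4: conclusion.** By Lemma 1, $B=\lambda b$ with $|\lambda|=1$ and $b$ an infinite Blaschke product with $b(0)\ne0$; we absorb a unimodular constant into $\lambda$ so that $b$ is in the normalized form. At every zero $a$ we have $\lambda b'(a)=c\ne0$, so all zeros are simple, and $b(0)\ne0$ says they are nonzero. Thus $b$ has the form (1) and $b'(a_n)=\bar\lambda/40$ for all $n$. This proves Theorem 1. $\blacksquare$

## 7. Large $F$: oscillation, Schauder's theorem, and Theorem 2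

For a general $F$ with bounds $m,M$, both estimates of Section 6 may fail: they give $|h_u-1|\le2\pi M$ and the Lipschitz constant $8\pi M$, neither of which improves with $p$. What we can still use is that the factor $1/S_p=e^{-ip\xi}$ oscillates faster as $p$ grows, so for each *fixed* $u$ the Riemann–Lebesgue lemma makes $h_u-1$ small. To have this uniformly in $u$ we restrict to a compact set of functions $u$. This gives no contraction, but Schauder's theorem needs only continuity and a compact convex set.

**Proof of Theorem 2(a).** Let $m=\inf|F|$, $M=\|F\|_\infty$, and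
$$K=\{u\in C[0,2\pi]\text{ real}:\ |u|\le\log2,\ |u(s)-u(t)|\le4M|s-t|\}.$$
This set is nonempty, convex, and compact by Arzelà–Ascoli.

**Step 1: uniform smallness.** *Claim:* $\sup_{u\in K,\ t\in[0,2\pi]}|h_u(t)-1|\to0$ as $p\to\infty$.

By the substitution of Lemma 1, Step 0,
$$h_u(t)-1=\int_0^{x(t)}f_u(\xi)e^{-ip\xi}\,d\xi,\qquad f_u(\xi)=F(\tau(\xi))\,O_u(\tau(\xi))\,\frac{2i}{(\xi+i)^2}. \tag{12}$$
This also holds at $t=0$ and $t=2\pi$ with $x(0)=-\infty$, $x(2\pi)=+\infty$, by continuity of $h_u$ and integrability of $f_u$. The function $f_u$ does not depend on $p$. Since $dt=2\,d\xi/(1+\xi^2)$, Cauchy–Schwarz and (5) give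
$$\|f_u-f_v\|_{L^1(\mathbb R)}\le M\int_0^{2\pi}|O_u-O_v|\,dt\le M\sqrt{2\pi}\cdot2\sqrt2\cdot\sqrt{2\pi}\,\|u-v\|_\infty ,$$
so $u\mapsto f_u$ is continuous from $K$ to $L^1(\mathbb R)$. For $X\in[-\infty,\infty]$ let $\chi_X$ be the indicator of the interval between $0$ and $X$. The map $(g,X)\mapsto g\chi_X$ is continuous from $L^1(\mathbb R)\times[-\infty,\infty]$ to $L^1(\mathbb R)$, because
$$\|g\chi_X-g_0\chi_{X_0}\|_1\le\|g-g_0\|_1+\|g_0(\chi_X-\chi_{X_0})\|_1 ,$$
and the last term tends to $0$ as $X\to X_0$ by dominated convergence. Hence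
$$\mathcal C=\{f_u\chi_X:u\in K,\ X\in[-\infty,\infty]\}$$
is a continuous image of the compact space $K\times[-\infty,\infty]$: a compact subset of $L^1(\mathbb R)$, independent of $p$.

Write $\hat g(p)=\int g(\xi)e^{-ip\xi}d\xi$. Given $\varepsilon>0$, cover $\mathcal C$ by finitely many $L^1$-balls of radius $\varepsilon$ with centers $g_1,\dots,g_r$. By the Riemann–Lebesgue lemma, $|\hat g_i(p)|<\varepsilon$ for all $i$ once $p$ is large. Since $|\hat g(p)-\hat g_i(p)|\le\|g-g_i\|_1$, we get $|\hat g(p)|<2\varepsilon$ for all $g\in\mathcal C$. By (12), $|h_u(t)-1|$ is the modulus of such a $\hat g(p)$. This proves the claim.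

**Step 2: a fixed point.** By the claim there is $p_0$ such that $|h_u-1|\le\frac12$ for all $u\in K$ when $p\ge p_0$. Fix such a $p$. Then $\frac12\le|h_u|\le\frac32$, so $|Tu|\le\log2$. The integrand in (9) is bounded by $2M$, so $h_u$ is $2M$-Lipschitz, and since $|h_u|\ge\frac12$, $Tu$ is $4M$-Lipschitz. So $T(K)\subset K$. Step 2 of Section 6, with $M$ in place of $c$, gives $\|Tu-Tv\|_\infty\le8\pi M\|u-v\|_\infty$, so $T$ is continuous. Schauder's theorem gives $u\in K$ with $Tu=u$.

**Step 3: $H(i)\ne0$ if $p$ is large.** We must choose $p$ before we know which $u$ is the fixed point, so we prove this uniformly in $u\in K$, where $H$ is formed from $u$ as in Lemma 1. Put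
$$g_u(s)=F(\tau(is))\,O_u(\tau(is))\,\frac2{(1+s)^2}.$$
Since $\frac{2i}{(is+i)^2}\cdot i=\frac2{(1+s)^2}$, integrating along the segment from $0$ to $i$ gives $H(i)=1+\int_0^1g_u(s)e^{ps}ds$, that is,
$$p\,e^{-p}H(i)=p\,e^{-p}+p\int_0^1g_u(s)\,e^{-p(1-s)}\,ds .$$
The weight concentrates at $s=1$, so we compare with $g_u(1)$. We have $|g_u|\le4M$ and $|g_u(1)|=|F(0)||O_u(0)|\cdot\frac12\ge m\cdot\frac12\cdot\frac12=\frac m4$.

Next we bound $g_u'$ on $[\frac12,1]$. There $\tau(is)=\frac{s-1}{s+1}\in[-\frac13,0]$. At such points the function $FO_u$, bounded by $2M$ in $\mathbb D$, has derivative at most $2M/\frac23=3M$ by Cauchy's estimate. Also $\frac{d}{ds}\tau(is)=\frac2{(1+s)^2}\le\frac89$ and $\frac4{(1+s)^3}\le\frac{32}{27}$, so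
$$|g_u'(s)|\le3M\Big(\frac89\Big)^2+2M\cdot\frac{32}{27}=\frac{128}{27}M\le5M=:C .$$

Split at $s=\frac12$. The part over $[0,\frac12]$ contributes at most $4M\,p\int_0^{1/2}e^{-p(1-s)}ds\le4Me^{-p/2}$. Over $[\frac12,1]$, replacing $g_u(s)$ by $g_u(1)$ costs at most $Cp\int_0^\infty\sigma e^{-p\sigma}d\sigma=C/p$. Since $p\int_{1/2}^1e^{-p(1-s)}ds=1-e^{-p/2}$, a further error $|g_u(1)|e^{-p/2}\le4Me^{-p/2}$ remains. Altogether
$$\big|p\,e^{-p}H(i)-g_u(1)\big|\le p\,e^{-p}+\frac Cp+8Me^{-p/2},$$
and the right side is less than $\frac m4\le|g_u(1)|$ for $p$ large, uniformly in $u\in K$. So $H(i)\ne0$ for such $p$.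

**Step 4: conclusion.** Fix $p\ge p_0$ large enough for Step 3, take the fixed point of Step 2, and apply Lemma 1. As in Section 6, Step 4, $B=\lambda b$ with $b$ of the form (1), all zeros nonzero, $\lambda b'(a_n)=F(a_n)\ne0$, and hence all zeros simple. This proves (a).

**Proof of Theorem 2(b).** The purpose is to remove $\lambda$ by a rotation. Apply (a) with $F\equiv|c|$ to get $b$ with $b'(a_n)=\bar\lambda|c|$ for all $n$, and put $b_\theta(z)=b(e^{-i\theta}z)$. Its zeros are $e^{i\theta}a_n$, and it is again in the normalized form, because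
$$\frac{\overline{e^{i\theta}a}}{|a|}\cdot\frac{e^{i\theta}a-z}{1-\overline{e^{i\theta}a}\,z}=\frac{\bar a}{|a|}\cdot\frac{a-e^{-i\theta}z}{1-\bar a\,e^{-i\theta}z}.$$
Moreover $b_\theta'(e^{i\theta}a_n)=e^{-i\theta}\bar\lambda|c|$. Choose $\theta$ with $e^{-i\theta}=\lambda c/|c|$; then this value is $c$. $\blacksquare$

## 8. Residues over pseudohyperbolic circles, and Theorem 3

Section 3 showed that $B$ cannot be interpolating when $B'(a_n)=c$. For a product of several interpolating factors, (4) no longer decides: zeros of different factors can be so close that the product in (4) tends to $0$. But in Section 2 we saw that derivatives at two close zeros tend to point in opposite directions, which is at odds with all of them being equal. The residue theorem turns this into a proof: over a whole cluster of zeros the sum $\sum F(a_k)/B'(a_k)$ must be small, while each of its terms is $1$. For this we need a circle around the cluster on which $|B|$ is bounded below.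

The lower bound is a form of Hoffman's lemma (Garnett, *Bounded Analytic Functions*, Ch. X, Lemma 1.4). Here is a proof of what we need.

**Lemma 2.** Let $b$ be an interpolating Blaschke product with zero set $Z\neq\emptyset$, and let $0<\varepsilon<1$. There is $\eta>0$ such that $|b(z)|\ge\eta$ whenever $\rho(z,a)\ge\varepsilon$ for all $a\in Z$.

*Proof.* Let $Z=\{z_k\}$, $\delta=\delta(b)$ and $A=1+2\log(1/\delta)$.

**Step 1: a bound at the zeros.** Since $1-x\le\log(1/x)$, for each $j$
$$\sum_k\big(1-\rho(z_j,z_k)^2\big)\le1+\sum_{k\ne j}\log\frac1{\rho(z_j,z_k)^2}\le A. \tag{13}$$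

**Step 2: the same kind of bound everywhere.** We claim that $\sum_k(1-\rho(z,z_k)^2)\le18\pi A$ for all $z\in\mathbb D$. Everything here depends only on pseudohyperbolic distances, and by (2) the Blaschke condition survives an automorphism of $\mathbb D$; so we may move $z$ to $0$ and must show $\sum_k(1-|z_k|^2)\le18\pi A$. To each $z_k$ assign an arc $I_k$ of the circle of length $1-|z_k|$ centered at $z_k/|z_k|$ (at $1$ if $z_k=0$). Since $1-|z_k|\to0$ if there are infinitely many zeros, we can choose arcs greedily: pick a longest arc, attach to it itself and all arcs meeting it, remove these, and repeat with the rest. Every arc is eventually attached, because only finitely many arcs have length at least that of a given one. The picked arcs $I_{k_1},I_{k_2},\dots$ are disjoint, so $\sum_i(1-|z_{k_i}|)\le2\pi$.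

Let $I_k$ be attached to $I_{k_i}$, and put $r=|z_{k_i}|$. Then $|z_k|\ge r$, and the centers of the arcs are at angular distance at most $1-r$. Therefore
$$|1-\bar z_{k_i}z_k|\le(1-r|z_k|)+(1-r)\le(1-r^2)+(1-r)\le3(1-r).$$
By (2),
$$1-\rho(z_{k_i},z_k)^2\ge\frac{(1-r^2)(1-|z_k|^2)}{9(1-r)^2}\ge\frac{1-|z_k|^2}{9(1-r)}.$$
By (13), the sum of $1-|z_k|^2$ over all $k$ attached to $k_i$ is at most $9A(1-|z_{k_i}|)$. Summing over $i$ gives $18\pi A$.

**Step 3: the lower bound.** The convex function $\log(1/x)$ lies below its chord on $[\varepsilon^2,1]$, so $\log\frac1x\le\frac{2\log(1/\varepsilon)}{1-\varepsilon^2}(1-x)$ there. If $\rho(z,z_k)\ge\varepsilon$ for all $k$, then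
$$\log\frac1{|b(z)|}=\frac12\sum_k\log\frac1{\rho(z,z_k)^2}\le\frac{\log(1/\varepsilon)}{1-\varepsilon^2}\cdot18\pi A ,$$
and $\eta$ is the exponential of minus the right side. $\square$

**Proof of Theorem 3.** Suppose, on the contrary, that $B$ is, up to a unimodular constant, $b_1\cdots b_k$ with each $b_j$ interpolating, with zero set $Z_j\ne\emptyset$ (finite sets allowed). Let $M=\|F\|_\infty$.

**Step 1: clusters have bounded size.** Let $\delta_j=\delta(b_j)\le1$. Distinct points of $Z_j$ satisfy $\rho\ge\delta_j$, since a product of numbers less than $1$ is at most each of them. Consider a disc $\{\rho(\cdot,a)<\frac12\}$, and move $a$ to $0$. Points $z,\zeta$ of (the moved) $Z_j$ with $|z|,|\zeta|<\frac12$ satisfy $|z-\zeta|=\rho(z,\zeta)|1-\bar\zeta z|\ge\frac34\delta_j$. So the Euclidean discs of radius $\frac38\delta_j$ about them are disjoint and lie in $\mathbb D$, and by area there are at most $(8/(3\delta_j))^2$ of them. Summing over $j$, there is an integer $M_0$ such that every disc $\{\rho(\cdot,a)<\frac12\}$ contains at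 most $M_0$ zeros of $B$.

**Step 2: a circle that stays away from all zeros.** Fix $n$, put $\ell=\frac1{2(M_0+1)}$, and divide $[0,\frac12)$ into the $M_0+1$ intervals $[j\ell,(j+1)\ell)$. At most $M_0$ zeros $a_k$ have $\rho(a_k,a_n)<\frac12$, so one of the intervals contains none of the numbers $\rho(a_k,a_n)$. It is not the first, which contains $\rho(a_n,a_n)=0$. Let $s\in(0,\frac12)$ be its midpoint and $\Gamma_n=\{z:\rho(z,a_n)=s\}$. By (3), for $z\in\Gamma_n$ and every $k$,
$$\rho(z,a_k)\ge|\rho(a_k,a_n)-s|\ge\frac\ell2 .$$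
Note that $\ell$ does not depend on $n$.

**Step 3: $|B|$ is bounded below on the circles.** Apply Lemma 2 with $\varepsilon=\ell/2$ to each $b_j$, and let $\eta>0$ be the smallest of the $k$ constants obtained. Then $|b_j|\ge\eta$ on $\Gamma_n$ for all $j$, so $|B|\ge\eta^k$ on $\Gamma_n$, for every $n$.

**Step 4: counting by residues.** $\Gamma_n$ is a Euclidean circle, symmetric about the line through $0$ and $a_n$; if $a_n=0$ its radius is $s$. Otherwise it meets that line at the points $\frac{|a_n|\pm s}{1\pm s|a_n|}$ times $a_n/|a_n|$. Half the difference of these two numbers is its radius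
$$\frac{s(1-|a_n|^2)}{1-s^2|a_n|^2}\le1-|a_n|^2 ,$$
the inequality because $s<\frac12<1-s^2$; it holds for $a_n=0$ too. The inside of $\Gamma_n$ is $\{\rho(\cdot,a_n)<s\}$. Let $N$ be the number of zeros of $B$ inside; $N\ge1$ because $a_n$ is one of them. At each zero $a_k$, which is simple, $F/B$ has residue $F(a_k)/B'(a_k)=1$. By the residue theorem,
$$1\le N=\Big|\frac1{2\pi i}\oint_{\Gamma_n}\frac FB\,dz\Big|\le M\eta^{-k}(1-|a_n|^2).$$
Since $B$ has infinitely many zeros, $|a_n|\to1$, and the right side tends to $0$ as $n\to\infty$. This is a contradiction. $\blacksquare$
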